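# Tensor products of reflexive algebras and the approximation property

## 1. Reflexive algebras, their tensor products, and three families of examples

An algebra of operators is called reflexive when it can be recovered from its invariant subspaces. If $\mathcal A$ and $\mathcal B$ are recovered from theirs, is the tensor product $\mathcal A\otimes\mathcal B$ recovered from its own? The answer that one would first guess is yes. There are obvious invariant subspaces to work with, namely the products $L\otimes M$ of an invariant subspace $L$ of $\mathcal A$ and an invariant subspace $M$ of $\mathcal B$, and one expects them to carry all the information. We make the question precise and test this guess by hand.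

Hilbert and Banach spaces are complex, inner products are linear in the first variable, and $[\,\cdot\,]$ denotes closed linear span. "Subspace of $B(\mathcal H)$" means linear subspace. A subspace lattice on $\mathcal E$ is a family of closed subspaces that contains $\{0\}$ and $\mathcal E$ and is closed under arbitrary intersections and closed spans.

**Definition 1 (reflexive algebra).** For $\mathcal S\subseteq B(\mathcal E)$, $\operatorname{Lat}\mathcal S$ is the lattice of closed subspaces of $\mathcal E$ invariant under every member of $\mathcal S$. For a collection $\mathcal L$ of closed subspaces, $\operatorname{alg}\mathcal L$ is the algebra of all operators leaving every member of $\mathcal L$ invariant. An algebra $\mathcal A\subseteq B(\mathcal E)$ is reflexive if $\mathcal A=\operatorname{alg}\operatorname{Lat}\mathcal A$.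

Every $\operatorname{alg}\mathcal L$ is reflexive: $\mathcal L\subseteq\operatorname{Lat}\operatorname{alg}\mathcal L$, so $\operatorname{alg}\operatorname{Lat}\operatorname{alg}\mathcal L\subseteq\operatorname{alg}\mathcal L$, and the other inclusion is trivial. For example, the upper triangular $2\times2$ matrices are $\operatorname{alg}\{0,\mathbb Ce_1,\mathbb C^2\}$, hence reflexive. The algebra of matrices $\begin{pmatrix}\alpha&\beta\\0&\alpha\end{pmatrix}$ has the same three invariant subspaces, so its $\operatorname{alg}\operatorname{Lat}$ is all upper triangular matrices, and it is not reflexive.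

**Definition 2 (tensor products).** For $\sigma$-weakly closed subspaces $\mathcal A\subseteq B(\mathcal H)$, $\mathcal B\subseteq B(\mathcal K)$, $\mathcal A\otimes\mathcal B$ is the $\sigma$-weakly closed linear span of $\{a\otimes b:a\in\mathcal A,\ b\in\mathcal B\}$ in $B(\mathcal H\otimes\mathcal K)$. For subspace lattices $\mathcal L_1$ on $\mathcal H$ and $\mathcal L_2$ on $\mathcal K$, $\mathcal L_1\otimes\mathcal L_2$ is the subspace lattice on $\mathcal H\otimes\mathcal K$ generated by the subspaces $L\otimes M$, $L\in\mathcal L_1$, $M\in\mathcal L_2$.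

The question, due to Radjavi and Rosenthal (1969) and taken here from "The Slice Map Problem and Approximation Properties", is this: if $\mathcal A$ and $\mathcal B$ are reflexive, must $\mathcal A\otimes\mathcal B$ be reflexive?

We use the following standard facts. Write $\omega_{\xi,\eta}(a)=\langle a\xi,\eta\rangle$. The space $B(\mathcal H)_*$ of normal (that is, $\sigma$-weakly continuous) functionals consists of the sums $\sum_j\omega_{\xi_j,\eta_j}$ with $\sum\|\xi_j\|^2,\sum\|\eta_j\|^2<\infty$. The functionals continuous for the weak operator topology (WOT) are the finite sums of this kind; we call these the finite-rank functionals. On bounded sets the two topologies agree.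

**Triangular $2\times2$ matrices.** Let $\mathcal T_2$ be the upper triangular matrices. Then $\mathcal T_2\otimes\mathcal T_2$ is the span of the nine matrix units $E_{ij}\otimes E_{kl}$ with $i\le j$ and $k\le l$. An operator on $\mathbb C^2\otimes\mathbb C^2$ leaves $\mathbb Ce_1\otimes\mathbb C^2$ invariant exactly when it involves only units with $i\le j$, and leaves $\mathbb C^2\otimes\mathbb Ce_1$ invariant exactly when it involves only units with $k\le l$. So $\mathcal T_2\otimes\mathcal T_2=\operatorname{alg}$ of these two subspaces, and it is reflexive.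

**Infinite triangular matrices against any reflexive algebra.** Let $\mathcal T\subseteq B(\ell^2)$ be the operators that are upper triangular in the standard basis, that is, those leaving each $L_n=\operatorname{span}(e_1,\dots,e_n)$ invariant, and let $\mathcal B=\operatorname{alg}\mathcal M\subseteq B(\mathcal K)$. Suppose that $X\in B(\ell^2\otimes\mathcal K)$, with blocks $b_{ij}\in B(\mathcal K)$, leaves all $L_n\otimes\mathcal K$ and all $\ell^2\otimes M$ $(M\in\mathcal M)$ invariant. The first family gives $b_{ij}=0$ for $i>j$, the second gives $b_{ij}\in\mathcal B$. If $p_n$ is the projection onto $L_n$, then $(p_n\otimes1)X(p_n\otimes1)=\sum_{i\le j\le n}E_{ij}\otimes b_{ij}\in\mathcal T\otimes\mathcal B$, and this converges $\sigma$-weakly to $X$. So $\mathcal T\otimes\mathcal B$ is $\operatorname{alg}$ of these subspaces, and it is reflexive.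

**Two von Neumann algebras.** A von Neumann algebra $\mathcal A$ is reflexive: a closed subspace is invariant exactly when its projection lies in the commutant $\mathcal A'$. Hence an operator in $\operatorname{alg}\operatorname{Lat}\mathcal A$ leaves $L$ and $L^\perp$ invariant for each such $L$, so it commutes with all projections of $\mathcal A'$. These span $\mathcal A'$ in norm, so the operator lies in $\mathcal A''=\mathcal A$. If $\mathcal A,\mathcal B$ are von Neumann algebras, so is $\mathcal A\otimes\mathcal B$, and it is reflexive.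

The guess passes these tests. Two different statements are in play, however. One is the formula $\operatorname{alg}\mathcal L_1\otimes\operatorname{alg}\mathcal L_2=\operatorname{alg}(\mathcal L_1\otimes\mathcal L_2)$, which implies that the left side is reflexive. It is a known fact that the formula is not always valid, even when one of the algebras is a factor. The other is the reflexivity of $\mathcal A\otimes\mathcal B$, and in some of those examples $\mathcal A\otimes\mathcal B$ is nonetheless reflexive. So a counterexample to the formula does not settle the question. We shall see that the guess is false: there are unital reflexive $\mathcal A,\mathcal B$ on separable Hilbert spaces with $\mathcal A\otimes\mathcal B$ not reflexive, and one may even take $\mathcal A=\mathcal B$. To find out why, we try to prove the formula.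

## 2. Slice maps, the Fubini product, and finite sums of product functionals

For $\varphi\in B(\mathcal H)_*$ the slice map $\varphi\otimes\mathrm{id}:B(\mathcal H\otimes\mathcal K)\to B(\mathcal K)$ is determined by $\psi\big((\varphi\otimes\mathrm{id})(A)\big)=(\varphi\otimes\psi)(A)$ for all $\psi\in B(\mathcal K)_*$. It is $\sigma$-weakly continuous, has norm at most $\|\varphi\|$, and sends $a\otimes b$ to $\varphi(a)b$. Concretely, $\langle(\omega_{x,y}\otimes\mathrm{id})(A)\kappa,\kappa'\rangle=\langle A(x\otimes\kappa),y\otimes\kappa'\rangle$. The maps $\mathrm{id}\otimes\psi$ are defined in the same way. The functionals $\varphi\otimes\psi$ span a norm dense subspace of $B(\mathcal H\otimes\mathcal K)_*$, so $A$ is determined by its slices on either side.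

**Definition 3 (Fubini product).** For $\sigma$-weakly closed $S\subseteq B(\mathcal H)$, $T\subseteq B(\mathcal K)$,
$$F(S,T)=\{A\in B(\mathcal H\otimes\mathcal K):(\varphi\otimes\mathrm{id})(A)\in T,\ (\mathrm{id}\otimes\psi)(A)\in S\ \ \forall\varphi\in B(\mathcal H)_*,\ \psi\in B(\mathcal K)_*\}.\tag{1}$$

It is $\sigma$-weakly closed and contains $S\otimes T$, because slice maps are $\sigma$-weakly continuous. For example, if $\mathcal H=\mathbb C^m$, then $A$ is a block matrix $\sum_{ij}E_{ij}\otimes b_{ij}$, its slices $(\varphi\otimes\mathrm{id})(A)$ are the linear combinations of the $b_{ij}$, and $F(M_m,T)$ is the set of block matrices with entries in $T$.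

**Lemma 1.** If $\mathcal A=\operatorname{alg}\mathcal L_1$ and $\mathcal B=\operatorname{alg}\mathcal L_2$, then $\operatorname{alg}(\mathcal L_1\otimes\mathcal L_2)=F(\mathcal A,\mathcal B)$.

*Proof.* The subspaces $L\otimes\mathcal K$ and $\mathcal H\otimes M$ belong to $\mathcal L_1\otimes\mathcal L_2$, and $L\otimes M=(L\otimes\mathcal K)\cap(\mathcal H\otimes M)$. The subspaces invariant under a given operator form a subspace lattice. So $A\in\operatorname{alg}(\mathcal L_1\otimes\mathcal L_2)$ if and only if $A$ leaves all $L\otimes\mathcal K$ and all $\mathcal H\otimes M$ invariant. Since $(L\otimes\mathcal K)^\perp=L^\perp\otimes\mathcal K$, $A$ leaves $L\otimes\mathcal K$ invariant if and only if $\langle A(x\otimes\kappa),y\otimes\kappa'\rangle=0$ for all $x\in L$, $y\in L^\perp$, $\kappa,\kappa'\in\mathcal K$, that is, if and only if every slice $(\mathrm{id}\otimes\omega_{\kappa,\kappa'})(A)$ leaves $L$ invariant. The $\omega_{\kappa,\kappa'}$ span a norm dense subspace of $B(\mathcal K)_*$ and the operators leaving $L$ invariant form a norm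 closed set, so this is the same as asking it of all slices $(\mathrm{id}\otimes\psi)(A)$. Letting $L$ vary, we get the condition $(\mathrm{id}\otimes\psi)(A)\in\mathcal A$ for all $\psi$. The subspaces $\mathcal H\otimes M$ give the other condition in the same way. $\square$

So the formula of Section 1 says that $\mathcal A\otimes\mathcal B=F(\mathcal A,\mathcal B)$. By the Hahn–Banach theorem, this holds if and only if every normal functional that vanishes on $\mathcal A\otimes\mathcal B$ vanishes on $F(\mathcal A,\mathcal B)$. For functionals of the simplest kind this is true.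

**Lemma 2.** Let $S\subseteq B(\mathcal H)$, $T\subseteq B(\mathcal K)$ be $\sigma$-weakly closed and let $u=\sum_{i=1}^r\varphi_i\otimes\psi_i$ with $\varphi_i\in B(\mathcal H)_*$, $\psi_i\in B(\mathcal K)_*$. If $u$ vanishes on $S\otimes T$, it vanishes on $F(S,T)$.

*Proof.* Renumber so that $\psi_1|_T,\dots,\psi_d|_T$ is a basis of the span of all $\psi_i|_T$, and write $\psi_i|_T=\sum_{j\le d}c_{ij}\psi_j|_T$. For $A\in F(S,T)$ the slice $(\varphi_i\otimes\mathrm{id})(A)$ lies in $T$, so
$$(\varphi_i\otimes\psi_i)(A)=\psi_i\big((\varphi_i\otimes\mathrm{id})(A)\big)=\sum_{j\le d}c_{ij}(\varphi_i\otimes\psi_j)(A).$$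
Hence $u=\sum_{j\le d}\varphi_j'\otimes\psi_j$ on $F(S,T)$, with $\varphi_j'=\sum_ic_{ij}\varphi_i$. Finitely many linearly independent functionals on $T$ admit $t_1,\dots,t_d\in T$ with $\psi_i(t_j)=\delta_{ij}$ for $i,j\le d$. For $s\in S$ we get $0=u(s\otimes t_j)=\varphi_j'(s)$, so each $\varphi'_j$ vanishes on $S$. For $A\in F(S,T)$ the slice $(\mathrm{id}\otimes\psi_j)(A)$ lies in $S$, so $u(A)=\sum_{j\le d}\varphi_j'\big((\mathrm{id}\otimes\psi_j)(A)\big)=0$. $\square$

In finite dimensions every functional is of this form, so the guess is correct there. A general normal functional is only an infinite sum $\sum_n\varphi_n\otimes\psi_n$, and then the proof stops at one precise point, the choice of the $t_j$. If, say, $\psi_1|_T$ is a norm limit of linear combinations of the other $\psi_n|_T$, no $t_1\in T$ has $\psi_1(t_1)=1$ and $\psi_n(t_1)=0$ for $n\ge2$. This is not a defect of the argument. An infinite sum that is invisible to all pairs of functionals but is not zero is exactly what a Banach space without the approximation property provides (Section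 4).

A counterexample to the question needs more than this. We shall look for spaces $S,T$ satisfying two demands:

1. $S\otimes T\ne F(S,T)$, so that some normal functional separates;
2. no functional $\omega_{x,y}$ detects the difference, since, as we see next, reflexivity only knows about these functionals.

Lemma 2 suggests how to reach the second demand: arrange that every $\omega_{x,y}$ vanishing on $S\otimes T$ is a finite sum of product functionals.

## 3. Reflexive subspaces in the corner of a triangular algebra

The purpose of this section is to get rid of the multiplication, which is inconvenient to control: it is enough to work with linear spaces of operators.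

**Definition 4 (reflexive subspace).** For a subspace $R\subseteq B(\mathcal H)$, $\operatorname{Ref}R=\{A\in B(\mathcal H):Ax\in[Rx]\ \forall x\in\mathcal H\}$, and $R$ is reflexive if $R=\operatorname{Ref}R$.

Since $Ax\in[Rx]$ means that $Ax\perp y$ whenever $y\perp Rx$,
$$A\in\operatorname{Ref}R\iff\omega_{x,y}(A)=0\ \text{ for all }x,y\text{ with }\omega_{x,y}|_R=0.\tag{2}$$
In particular $\operatorname{Ref}R$ is WOT-closed. If $R=\{A:\langle Ax,y\rangle=0\ \forall(x,y)\in\Omega\}$ for a set $\Omega$ of pairs, then $R$ is reflexive by (2), and conversely. Reflexive subspaces are those cut out by rank-one equations. (For a unital algebra $\mathcal A$ this agrees with Definition 1. If $A\in\operatorname{Ref}\mathcal A$, $L\in\operatorname{Lat}\mathcal A$ and $x\in L$, then $Ax\in[\mathcal Ax]\subseteq L$. Conversely, $[\mathcal Ax]$ is an invariant subspace containing $x$.)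

Three examples in $M_2$ show what rank-one equations can express. The trace-zero matrices satisfy $[Rx]=\mathbb C^2$ for every $x\ne0$, so $\operatorname{Ref}R=M_2$. The matrices $\begin{pmatrix}a&b\\c&a\end{pmatrix}$ with $a,b,c$ free also have $[Rx]=\mathbb C^2$ for $x\ne0$: if $x_1\ne0$, use $c$ to reach any second coordinate and then $a$ to reach any first coordinate, with $b$ set to $0$; if $x_1=0$, use $b$ and $a$. So "the diagonal entries are equal" cannot be imposed when the off-diagonal entries are unrelated to them. But the matrices $\begin{pmatrix}a&a\\c&a\end{pmatrix}$ do form a reflexive space, cut out by $\langle A(e_1-e_2),e_1\rangle=0$ and $\langle Ae_2,e_1-e_2\rangle=0$. The upper right entry serves as a bridge between the two diagonal entries, and the lower left entry remains free. We shall use this device twice.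

For a subspace $S\subseteq B(\mathcal H)$ put
$$\mathcal A_S=\left\{\begin{pmatrix}\alpha I&s\\0&\beta I\end{pmatrix}:\alpha,\beta\in\mathbb C,\ s\in S\right\}\subseteq B(\mathcal H\oplus\mathcal H),$$
a unital algebra, and let $q_1,q_2\in\mathcal A_S$ be the coordinate projections (for any $S$ they have the same names). For $S\subseteq B(\mathcal H)$, $T\subseteq B(\mathcal K)$ and $A\in B(\mathcal H\otimes\mathcal K)$ let $\hat A$ be the operator on $(\mathcal H\oplus\mathcal H)\otimes(\mathcal K\oplus\mathcal K)$ whose corner from the range of $p_{22}=q_2\otimes q_2$ to the range of $p_{11}=q_1\otimes q_1$ is $A$ and whose other entries are zero. For a set $U$ of operators, $\hat U=\{\hat A:A\in U\}$.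

**Lemma 3.** (a) If $S$ is reflexive, $\mathcal A_S$ is a reflexive algebra.

(b) Let $S,T$ be reflexive. Let $\mathcal C$ be the $\sigma$-weak (respectively WOT) closure of the span of the elementary tensors of $\mathcal A_S$ and $\mathcal A_T$, and $U$ the $\sigma$-weak (respectively WOT) closure of $\operatorname{span}\{s\otimes t:s\in S,\ t\in T\}$. Then $\hat U\subseteq\mathcal C$ and $p_{11}\mathcal Cp_{22}\subseteq\hat U$. If $A\in\operatorname{Ref}U$, then $\hat A\in\operatorname{alg}\operatorname{Lat}\mathcal C$; if moreover $A\notin U$, then $\hat A\notin\mathcal C$.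

(c) Let $S,T$ be reflexive. Then $F(\mathcal A_S,\mathcal A_T)=\mathcal A_S\otimes\mathcal A_T+\widehat{F(S,T)}$. For any $\sigma$-weakly closed $\mathcal B$, if $F(S,\mathcal B)=S\otimes\mathcal B$, then $F(\mathcal A_S,\mathcal B)=\mathcal A_S\otimes\mathcal B$.

*Proof of (a).* For all closed $U,V\subseteq\mathcal H$ and all $x\in\mathcal H$, the subspaces $U\oplus0$, $\mathcal H\oplus V$ and $[Sx]\oplus\mathbb Cx$ are invariant under $\mathcal A_S$; for the last, $(\eta,cx)$ is sent to $(\alpha\eta+c\,sx,\beta cx)$. Let $B=(B_{ij})\in\operatorname{alg}\operatorname{Lat}\mathcal A_S$. The first family, with $U=\mathcal H$, gives $B_{21}=0$, and then $B_{11}$ leaves every closed subspace invariant, so $B_{11}\in\mathbb CI$. The second gives $B_{22}\in\mathbb CI$. Applying $B$ to $(0,x)$, the third gives $B_{12}x\in[Sx]$ for every $x$, so $B_{12}\in\operatorname{Ref}S=S$. Hence $B\in\mathcal A_S$.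

*Proof of (b).* The map $X\mapsto p_{11}Xp_{22}$ is continuous for both topologies. It sends $a\otimes b$ to $q_1aq_2\otimes q_1bq_2$, which is $\widehat{s\otimes t}$ with $s,t$ the corners of $a,b$. As $\hat U$ is closed, $p_{11}\mathcal Cp_{22}\subseteq\hat U$. Conversely, $\widehat{s\otimes t}$ is the elementary tensor of two elements of $\mathcal A_S,\mathcal A_T$, and $A\mapsto\hat A$ is continuous, so $\hat U\subseteq\mathcal C$. If $A\notin U$, then $\hat A=p_{11}\hat Ap_{22}\notin\hat U$, so $\hat A\notin\mathcal C$. Now let $A\in\operatorname{Ref}U$, $L\in\operatorname{Lat}\mathcal C$ and $\xi\in L$. Since $p_{22}\in\mathcal C$, $p_{22}\xi\in L$, hence $[\hat Up_{22}\xi]\subseteq L$, and $\hat A\xi=\hat Ap_{22}\xi\in[\hat Up_{22}\xi]\subseteq L$.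

*Proof of (c).* Let $A\in F(\mathcal A_S,\mathcal A_T)$. We sort its blocks $(q_a\otimes q_b)A(q_c\otimes q_d)$. Slicing such a block by $\psi$ gives $q_a\big((\mathrm{id}\otimes\psi(q_b\,\cdot\,q_d))(A)\big)q_c\in q_a\mathcal A_Sq_c$, and similarly on the other side, so the block lies in $F(q_a\mathcal A_Sq_c,q_b\mathcal A_Tq_d)$. Viewed on $\mathcal H\otimes\mathcal K$, this is one of
$$0,\quad F(\mathbb CI,\mathbb CI),\quad F(S,\mathbb CI),\quad F(\mathbb CI,T),\quad F(S,T);$$
it is $0$ when one of the factors is $0$, because an operator with all slices zero is zero.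

Next, $F(S,\mathbb CI)=S\otimes I$. Indeed, let $X\in F(S,\mathbb CI)$, choose $\psi$ with $\psi(I)=1$ and put $a=(\mathrm{id}\otimes\psi)(X)\in S$. For each $\varphi$ the slice $(\varphi\otimes\mathrm{id})(X)=\lambda I$ is scalar, and $\lambda=\psi(\lambda I)=\varphi(a)$. So $X$ and $a\otimes I$ have the same slices and $X=a\otimes I$. In the same way $F(\mathbb CI,\mathcal B)=I\otimes\mathcal B$ for every $\sigma$-weakly closed $\mathcal B$. Hence every block of $A$ other than the $F(S,T)$-corner is an elementary tensor of elements of $\mathcal A_S$ and $\mathcal A_T$, and $A\in\mathcal A_S\otimes\mathcal A_T+\widehat{F(S,T)}$. Conversely, if $X\in F(S,T)$, each slice of $\hat X$ is a slice of $X$ placed in the corner of $\mathcal A_S$ or of $\mathcal A_T$, so $\hat X\in F(\mathcal A_S,\mathcal A_T)$.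

For the last assertion let $A\in F(\mathcal A_S,\mathcal B)$. Its blocks $(q_a\otimes1)A(q_c\otimes1)$ lie in $F(q_a\mathcal A_Sq_c,\mathcal B)$, which is $0$, $I\otimes\mathcal B$ or $F(S,\mathcal B)=S\otimes\mathcal B$. All of these, put back in place, lie in $\mathcal A_S\otimes\mathcal B$. $\square$

So it suffices to find reflexive subspaces $S,T$ with $F(S,T)\subseteq\operatorname{Ref}(S\otimes T)$ and $F(S,T)\ne S\otimes T$.

## 4. Bad pairs of Banach spaces and their coordinates in $\ell^1$

Recall that a Banach space $E$ has the approximation property (AP) if for every compact $K\subseteq E$ and $\varepsilon>0$ there is a bounded finite-rank operator $G$ on $E$ with $\|Gx-x\|\le\varepsilon$ for $x\in K$. We use two classical results.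

**Fact 1** (Enflo, Acta Math. 130 (1973); Davie, Bull. London Math. Soc. 5 (1973)). There is a separable Banach space failing AP.

If one starts from a real example $X$, its complexification with norm $\|x+iy\|=\sup_t\|x\cos t-y\sin t\|$ also fails AP: if a complex finite-rank $G$ moves the points of a compact $K\subseteq X$ by at most $\varepsilon$, so does the real finite-rank operator $x\mapsto\operatorname{Re}Gx$ on $X$, because $\operatorname{Re}$ is contractive.

**Fact 2** (Grothendieck; Lindenstrauss–Tzafriri, *Classical Banach Spaces I*, Thm. 1.e.4). $E$ has AP if and only if $\sum f_n(x_n)=0$ whenever $x_n\in E$, $f_n\in E^*$, $\sum\|x_n\|\|f_n\|<\infty$ and $\sum_nf_n(x)x_n=0$ for all $x\in E$.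

**Definition 5 (bad and good pairs).** A pair $(E,F)$ of Banach spaces is bad if there are $x_n\in E$, $f_n\in F$ with $\sum\|x_n\|\|f_n\|<\infty$ and a bounded bilinear form $\theta$ on $E\times F$ such that
$$\sum_n\phi(x_n)\tau(f_n)=0\quad\forall\phi\in E^*,\ \tau\in F^*,\qquad\sum_n\theta(x_n,f_n)=1.\tag{3}$$
Otherwise it is good.

Elements of the projective tensor product $E\hat\otimes F$ are the sums $\sum x_n\otimes f_n$ with $\sum\|x_n\|\|f_n\|<\infty$, and $(E\hat\otimes F)^*$ is the space of bounded bilinear forms. The image of such a sum in the injective tensor product $E\otimes_\varepsilon F$ is zero exactly when the first part of (3) holds. So good means that $E\hat\otimes F\to E\otimes_\varepsilon F$ is injective. If $E$ is finite dimensional with basis $z_i$ and coordinate functionals $\phi_i$, every pair $(E,F)$ is good: $\sum_n\theta(x_n,f_n)=\sum_i\sum_n\phi_i(x_n)\theta(z_i,f_n)$, and this is $0$ because $\theta(z_i,\cdot)\in F^*$. The next lemma shows that AP is what lets this computation survive.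

**Lemma 4.** (a) If $E$ fails AP, there is a separable $F$ with $(E,F)$ bad. (b) If $E$ has AP, $(E,Y)$ is good for all Banach spaces $Y$.

*Proof.* (a) By Fact 2 there are $x_n\in E$, $f_n\in E^*$ with $\sum\|x_n\|\|f_n\|<\infty$, $\sum f_n(x)x_n=0$ for all $x$, and $\sum f_n(x_n)\ne0$; scale so that the last sum is $1$. Let $F=[f_n]\subseteq E^*$ and $\theta(x,f)=f(x)$. For $\phi\in E^*$ the element $\sum_n\phi(x_n)f_n$ of $F$ is zero, since its value at $x\in E$ is $\phi\big(\sum_nf_n(x)x_n\big)=0$. Applying $\tau\in F^*$ gives (3).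

(b) Let $\theta$ be a bounded bilinear form on $E\times Y$ and let $\sum\|x_n\|\|f_n\|<\infty$ and $\sum\phi(x_n)\tau(f_n)=0$ for all $\phi,\tau$. Drop zero terms, choose $c_n\to\infty$ with $c_n>0$ and $\sum c_n\|x_n\|\|f_n\|<\infty$, and replace $x_n$ by $x_n/(c_n\|x_n\|)$ and $f_n$ by $c_n\|x_n\|f_n$. The products are unchanged, and now $x_n\to0$ and $\sum\|f_n\|<\infty$ (if only finitely many terms are left, this holds trivially). The set $\{x_n\}\cup\{0\}$ is compact, so for $\varepsilon>0$ there is $G=\sum_i\phi_i(\cdot)z_i$ of finite rank with $\|Gx_n-x_n\|\le\varepsilon$ for all $n$. As in the finite-dimensional case, $\sum_n\theta(Gx_n,f_n)=\sum_i\sum_n\phi_i(x_n)\theta(z_i,f_n)=0$. So $\big|\sum\theta(x_n,f_n)\big|\le\varepsilon\|\theta\|\sum\|f_n\|$ for every $\varepsilon$, and the sum is $0$. $\square$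

To turn Banach spaces into operators we need coordinates. For $Z\subseteq\ell^1$ let $Z^\perp=\{s\in\ell^\infty:\sum_pz_ps_p=0\ \forall z\in Z\}$.

**Definition 6 (admissibility).** A closed subspace $Z\subseteq\ell^1$ is admissible if its finitely supported elements are norm dense in it. An admissible sequence for a separable Banach space $E$ is a sequence $v=(v_p)_{p\ge1}$ enumerating, with repetitions allowed, $\mathcal V\cap\operatorname{ball}(E)$, where $\mathcal V$ is a countable dense $\mathbb Q(i)$-linear subspace of $E$ and $\operatorname{ball}(E)$ is the closed unit ball. Put $q_v:\ell^1\to E$, $q_v(c)=\sum c_pv_p$, and $Z_v=\ker q_v$.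

The line spanned by one $z\in\ell^1$ with all coordinates nonzero is not admissible. The space $\{c:\sum c_p=0\}$ is admissible: truncate $c$ and correct the first coordinate.

The set $\{v_p\}$ is dense in $\operatorname{ball}(E)$. Hence every $x\in E$ is $q_v(c)$ with $\|c\|_1\le2\|x\|$: for $\|x\|=1$ choose successively $p_0,p_1,\dots$ with $\big\|x-\sum_{j\le i}2^{-j}v_{p_j}\big\|\le2^{-i-1}$, so that $x=\sum_j2^{-j}v_{p_j}$, and scale. It follows that
$$Z_v^\perp=\{(\phi(v_p))_p:\phi\in E^*\},\tag{4}$$
because $s\in Z_v^\perp$ defines a functional on $\ell^1$ vanishing on $\ker q_v$, which factors as $\phi\circ q_v$ with $|\phi(x)|\le2\|s\|_\infty\|x\|$. By density, $\|\phi\|=\sup_p|\phi(v_p)|$.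

**Lemma 5.** $Z_v$ is admissible.

*Proof.* Let $c\in Z_v$ and $\varepsilon>0$. Choose $N$ with $\sum_{p>N}|c_p|<\varepsilon$ and $c_p'\in\mathbb Q(i)$ with $\sum_{p\le N}|c_p-c_p'|<\varepsilon$. Then $y=\sum_{p\le N}c_p'v_p$ lies in $\mathcal V$, and since $q_v(c)=0$, $\|y\|<2\varepsilon$. Pick a rational $\rho>0$ with $\|y\|\le\rho\le2\varepsilon$. Then $y/\rho\in\mathcal V\cap\operatorname{ball}(E)$, so $y/\rho=v_m$ for some $m$. The finitely supported $c''=\sum_{p\le N}c_p'\delta_p-\rho\delta_m$ lies in $Z_v$, and $\|c-c''\|_1\le4\varepsilon$. $\square$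

**Lemma 6.** Let $(E,F)$ be bad, with $\theta$ as in (3), and let $v,h$ be admissible sequences for $E,F$. Put $g_{pq}=\theta(v_p,h_q)$. Then $g$ is bounded, $(g_{pq})_p\in Z_v^\perp$ for each $q$, $(g_{pq})_q\in Z_h^\perp$ for each $p$, and there is $w$ with $\sum_{p,q}|w_{pq}|<\infty$ such that
$$\sum_{p,q}w_{pq}s_pt_q=0\quad(s\in Z_v^\perp,\ t\in Z_h^\perp),\qquad\sum_{p,q}w_{pq}g_{pq}=1.\tag{5}$$

*Proof.* The statements on $g$ follow from $|g_{pq}|\le\|\theta\|$ and (4), since $\theta(\cdot,h_q)\in E^*$ and $\theta(v_p,\cdot)\in F^*$. With $x_n,f_n$ as in (3) write $x_n=q_v(c^n)$, $f_n=q_h(d^n)$, $\|c^n\|_1\le2\|x_n\|$, $\|d^n\|_1\le2\|f_n\|$, and put $w_{pq}=\sum_nc^n_pd^n_q$. Then $\sum|w_{pq}|\le4\sum\|x_n\|\|f_n\|<\infty$. If $s=(\phi(v_p))$ and $t=(\tau(h_q))$, rearranging gives $\sum w_{pq}s_pt_q=\sum_n\phi(x_n)\tau(f_n)=0$, and likewise $\sum w_{pq}g_{pq}=\sum_n\theta(x_n,f_n)=1$. $\square$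

## 5. The diagonal encoding, where rank-one functionals see everything

The first encoding that comes to mind puts $Z_v^\perp$ and $Z_h^\perp$ on the diagonal of $B(\ell^2)$: let $S=\{\operatorname{diag}(s):s\in Z_v^\perp\}$ and $T=\{\operatorname{diag}(t):t\in Z_h^\perp\}$, with $(E,F)$ bad. We check what this gives.

The space $S$ is reflexive. It is cut out by $\langle Ae_q,e_p\rangle=0$ $(p\ne q)$ and, for $z\in Z_v$, by $\langle Ax,y\rangle=0$ with $y(p)=|z_p|^{1/2}$ and $x(p)=z_p/|z_p|^{1/2}$ (read $0$ if $z_p=0$), since $\sum_ps_px(p)\overline{y(p)}=\sum_ps_pz_p$. The same holds for $T$.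

The first demand of Section 2 is met. Let $\Gamma_0=\operatorname{diag}(g_{pq})$ on $\ell^2\otimes\ell^2$. Its slice by $\omega_{\xi,\eta}$ in the second variable is $\operatorname{diag}\big(\sum_qg_{pq}\xi_q\overline{\eta_q}\big)_p$, which lies in $S$ because $\sum|\xi_q\overline{\eta_q}|<\infty$ and $Z_v^\perp$ is norm closed. Norm limits of sums cover all normal functionals, and the other side is the same, so $\Gamma_0\in F(S,T)$. The normal functional $\Psi_0(A)=\sum w_{pq}\langle A(e_p\otimes e_q),e_p\otimes e_q\rangle$ vanishes on $S\otimes T$ and has $\Psi_0(\Gamma_0)=1$ by (5). So $S\otimes T\ne F(S,T)$.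

The second demand fails. The space $S\otimes T$ consists of diagonal operators on $\ell^2(\mathbb N\times\mathbb N)$, and normal functionals restricted to diagonal operators are given by $\ell^1(\mathbb N\times\mathbb N)$. So $S\otimes T$ is the set of $\operatorname{diag}(a)$ with $\sum w'_{pq}a_{pq}=0$ for all $w'$ in some subset of $\ell^1(\mathbb N\times\mathbb N)$. By the square-root trick just used, each such equation is a rank-one equation on diagonal operators. Hence $S\otimes T$ is reflexive.

Then $\mathcal A_S\otimes\mathcal A_T$ is reflexive as well. Put $\mathcal C=\mathcal A_S\otimes\mathcal A_T$. By Lemmas 1 and 3, $\operatorname{alg}\operatorname{Lat}\mathcal C\subseteq F(\mathcal A_S,\mathcal A_T)=\mathcal C+\widehat{F(S,T)}$, so it suffices to consider $\hat A\in\operatorname{alg}\operatorname{Lat}\mathcal C$ with $A\in F(S,T)$. For $\xi$ in the range of $p_{22}$ we have $\xi\in[\mathcal C\xi]\in\operatorname{Lat}\mathcal C$, so $\hat A\xi=p_{11}\hat A\xi\in[p_{11}\mathcal Cp_{22}\xi]\subseteq[\widehat{S\otimes T}\,\xi]$. Thus $A\in\operatorname{Ref}(S\otimes T)=S\otimes T$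 and $\hat A\in\mathcal C$. On the other hand $\hat\Gamma_0\in F(\mathcal A_S,\mathcal A_T)\setminus\mathcal C$. So the diagonal encoding refutes the formula of Section 1 without answering the question. On diagonal operators every normal functional has rank one, so rank-one functionals see too much.

## 6. The spaces $S_Z$: free matrix units that cut functionals down to finite sums

The remedy is to place a large space $J$ of free matrix units inside $S$. A finite-rank functional that vanishes on $J\otimes J$ has strongly restricted vectors; we want them to be finite sums of elementary tensors, so that Lemma 2 applies. Freeing entries costs equations, and the bridge from Section 3 will let us keep just enough of them. The equation $\sum z_ps_p=0$ will be imposed only for finitely supported $z$, inside finite-dimensional blocks, and this is why admissibility matters.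

Let $H=\bigoplus_{k\ge1}H_k$ with $H_k=\mathbb C^k$, with orthonormal basis $\{e_{k,p}:1\le p\le k\}$ of $H_k$. Let $P_k$ be the projection onto $H_k$, $P_{\le N}=\sum_{k\le N}P_k$, and $E_{(k,p),(l,q)}$ the matrix unit $e_{l,q}\mapsto e_{k,p}$. Put $\Delta=\{(k,l):l=k\text{ or }l=k+1\}$ and
$$J=\{A\in B(H):P_kAP_l=0\ \ \forall(k,l)\in\Delta\}.$$
So $J$ is $\sigma$-weakly closed, and $E_{(k,p),(l,q)}\in J$ whenever $l\notin\{k,k+1\}$. Let $Ve_{k+1,p}=e_{k,p}$ for $p\le k$ and $Ve_{k,k}=0$; then $\|V\|\le1$. For $s\in\ell^\infty$ let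
$$D(s)e_{k,p}=s_pe_{k,p},\qquad\Phi(s)=D(s)(I+V).$$
The only possibly nonzero entries of $\Phi(s)$ are, for $p\le k$,
$$\langle\Phi(s)e_{k,p},e_{k,p}\rangle=s_p,\qquad\langle\Phi(s)e_{k+1,p},e_{k,p}\rangle=s_p.\tag{6}$$

**Definition 7 (the space $S_Z$).** For an admissible $Z\subseteq\ell^1$, $S_Z=\Phi(Z^\perp)+J$.

With respect to the basis $e_{1,1};e_{2,1},e_{2,2};e_{3,1},e_{3,2},e_{3,3}$ of $H_1\oplus H_2\oplus H_3$, an element of $S_Z$ starts as
$$\begin{pmatrix}s_1&s_1&0&*&*&*\\ *&s_1&0&s_1&0&0\\ *&0&s_2&0&s_2&0\\ *&*&*&s_1&0&0\\ *&*&*&0&s_2&0\\ *&*&*&0&0&s_3\end{pmatrix},$$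
where the stars are free entries and $s\in Z^\perp$. For $Z=\{c:\sum c_p=0\}$ the sequences in $Z^\perp$ are constant and $S_Z=\mathbb C(I+V)+J$.

**Lemma 7.** If $Z$ is admissible, $S_Z$ is reflexive, hence WOT-closed and $\sigma$-weakly closed.

*Proof.* We show that $S_Z$ is the set of $A\in B(H)$ that satisfy the following rank-one equations for all $k$:

1. $\langle Ae_{k,q},e_{k,p}\rangle=0$ for $p\ne q$;
2. $\langle Ae_{k+1,q},e_{k,p}\rangle=0$ for $p\ne q$;
3. $\langle A(e_{k,p}-e_{k+1,p}),e_{k,p}\rangle=0$ for $p\le k$;
4. $\langle Ae_{k+1,p},e_{k,p}-e_{k+1,p}\rangle=0$ for $p\le k$;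
5. $\big\langle A\sum_pz_pe_{k,p},\sum_{p\in\operatorname{supp}z}e_{k,p}\big\rangle=0$ for finitely supported $z\in Z$ with $\operatorname{supp}z\subseteq\{1,\dots,k\}$.

Elements of $J$ satisfy all of them, since only blocks $P_kAP_l$ with $(k,l)\in\Delta$ occur. For $\Phi(s)$ with $s\in Z^\perp$, (6) gives equations 1 to 4, and the left side of 5 is $\sum_pz_ps_p=0$.

Conversely, let $A$ satisfy the equations. By 3 and 4, for $p\le k$,
$$\langle Ae_{k,p},e_{k,p}\rangle=\langle Ae_{k+1,p},e_{k,p}\rangle=\langle Ae_{k+1,p},e_{k+1,p}\rangle.$$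
So $s_p:=\langle Ae_{k,p},e_{k,p}\rangle$ does not depend on $k\ge p$, and $s\in\ell^\infty$. By 1 and 5, $\sum z_ps_p=0$ for every finitely supported $z\in Z$ (take $k$ large), hence for every $z\in Z$ because $Z$ is admissible. So $s\in Z^\perp$. By 1 to 4 and (6), $A$ and $\Phi(s)$ have the same blocks at all $(k,l)\in\Delta$, so $A-\Phi(s)\in J$. $\square$

**Proposition 8.** Let $Z,W$ be admissible, $S=S_Z$, $T=S_W$. Every finite-rank functional $u(A)=\sum_{m=1}^n\langle Ax^m,y^m\rangle$ $(x^m,y^m\in H\otimes H)$ that vanishes on $S\otimes T$ vanishes on $F(S,T)$. Consequently $F(S,T)\subseteq\operatorname{Ref}(S\otimes T)$, and $F(S,T)$ is contained in the WOT-closure of $S\otimes T$.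

*Proof.* We may assume $u\ne0$ and, taking $n$ minimal, that $x^1,\dots,x^n$ are linearly independent and that $y^1,\dots,y^n$ are too.

**Step 1: a cut-off that loses nothing.** We need a level $N$ at which the vectors can still be told apart. Since $P_{\le N}\otimes P_{\le N}\to I$ strongly, and hence uniformly on the unit spheres of finite-dimensional spaces, for large $N$ this projection is injective on $\operatorname{span}\{x^m\}$ and on $\operatorname{span}\{y^m\}$. Fix such an $N$.

**Step 2: each $x^m$ is a finite sum of elementary tensors.** This uses the free entries to the upper right. For $k,k'\le N$ and $l,l'>N+1$, the units $E_{(k,p),(l,q)}$ and $E_{(k',p'),(l',q')}$ lie in $J$, so their tensor product lies in $S\otimes T$. With $\xi_m=\langle x^m,e_{l,q}\otimes e_{l',q'}\rangle$ the vanishing of $u$ there reads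
$$0=\sum_m\xi_m\langle e_{k,p}\otimes e_{k',p'},y^m\rangle=\Big\langle e_{k,p}\otimes e_{k',p'},\sum_m\bar\xi_my^m\Big\rangle.$$
Letting $(k,p),(k',p')$ vary gives $(P_{\le N}\otimes P_{\le N})\sum_m\bar\xi_my^m=0$. By Step 1, $\sum_m\bar\xi_my^m=0$, and so all $\xi_m=0$. With $Q=P_{\le N+1}$ this means $\big((I-Q)\otimes(I-Q)\big)x^m=0$, so
$$x^m=(Q\otimes I)x^m+\big((I-Q)\otimes Q\big)x^m.$$
Since $QH$ is finite dimensional, both terms are finite sums of elementary tensors.

**Step 3: each $y^m$ is a finite sum of elementary tensors.** This uses the free entries to the lower left. For $l,l'\le N$ and $k,k'>N$ the same units lie in $J$. With $\eta_m=\langle e_{k,p}\otimes e_{k',p'},y^m\rangle$ we get $\sum_m\eta_m\langle x^m,e_{l,q}\otimes e_{l',q'}\rangle=0$ for all $l,l'\le N$, so $(P_{\le N}\otimes P_{\le N})\sum_m\eta_mx^m=0$ and all $\eta_m=0$. Thus $y^m\in P_{\le N}H\otimes H+H\otimes P_{\le N}H$, and we conclude as in Step 2.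

**Step 4: apply Lemma 2.** Since $\langle A(a\otimes b),c\otimes d\rangle=(\omega_{a,c}\otimes\omega_{b,d})(A)$, Steps 2 and 3 write $u$ as a finite sum $\sum\varphi_i\otimes\psi_i$. By Lemma 2, $u$ vanishes on $F(S,T)$.

The case $n=1$ and (2) give $F(S,T)\subseteq\operatorname{Ref}(S\otimes T)$. Since WOT-continuous functionals have finite rank, the Hahn–Banach theorem gives the statement on the WOT-closure. $\square$

## 7. A tensor product of reflexive algebras that is not reflexive

The second demand is met, and we check that the first still is. For an admissible sequence $v$ write $S_v=S_{Z_v}$ and $\mathcal A_v=\mathcal A_{S_v}$. By Lemmas 3(a), 5 and 7, these are a reflexive subspace and a unital reflexive algebra on separable Hilbert spaces.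

**Proposition 9.** If $(E,F)$ is bad and $v,h$ are admissible sequences for $E,F$, then $S_v\otimes S_h\subsetneq F(S_v,S_h)$.

*Proof.* Take $g$ and $w$ from Lemma 6. Define the bounded operators on $H\otimes H$
$$D_2(g)(e_{k,p}\otimes e_{l,q})=g_{pq}\,e_{k,p}\otimes e_{l,q},\qquad\Gamma=D_2(g)\big((I+V)\otimes(I+V)\big).$$

**Step 1: $\Gamma\in F(S_v,S_h)$.** We compute its slices. The $D(\delta_q)$ are mutually orthogonal projections with sum $I$, and $D_2(g)=\sum_qD(g_{\cdot q})\otimes D(\delta_q)$ strongly, where $g_{\cdot q}=(g_{pq})_p$; the partial sums are bounded. So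
$$(\mathrm{id}\otimes\omega_{\xi,\eta})(\Gamma)=\Phi\Big(\sum_qc_qg_{\cdot q}\Big),\qquad c_q=\langle D(\delta_q)(I+V)\xi,\eta\rangle,$$
and $\sum|c_q|\le\|(I+V)\xi\|\|\eta\|\le2\|\xi\|\|\eta\|$ by Cauchy–Schwarz. Since $g_{\cdot q}\in Z_v^\perp$ and $Z_v^\perp$ is norm closed, the slice lies in $\Phi(Z_v^\perp)\subseteq S_v$. A normal functional is a norm convergent sum of such $\omega_{\xi,\eta}$, and $S_v$ is norm closed, so all slices $(\mathrm{id}\otimes\psi)(\Gamma)$ lie in $S_v$. The other side is symmetric, with the rows of $g$ in $Z_h^\perp$.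

**Step 2: a normal functional separates $\Gamma$ from $S_v\otimes S_h$.** Let
$$\Psi(A)=\sum_{p,q}w_{pq}\langle A(e_{p,p}\otimes e_{q,q}),e_{p,p}\otimes e_{q,q}\rangle,$$
which is normal because $\sum|w_{pq}|<\infty$. For $a\in\Phi(s)+J$ and $b\in\Phi(t)+J$ with $s\in Z_v^\perp$, $t\in Z_h^\perp$ we have $\langle ae_{p,p},e_{p,p}\rangle=s_p$ and $\langle be_{q,q},e_{q,q}\rangle=t_q$, so $\Psi(a\otimes b)=\sum w_{pq}s_pt_q=0$ by (5). Hence $\Psi=0$ on $S_v\otimes S_h$. As $Ve_{p,p}=0$, we have $\Gamma(e_{p,p}\otimes e_{q,q})=g_{pq}\,e_{p,p}\otimes e_{q,q}$, and $\Psi(\Gamma)=\sum w_{pq}g_{pq}=1$. $\square$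

**Theorem A.** There are unital reflexive algebras $\mathcal A,\mathcal B$ on separable Hilbert spaces such that $\mathcal A\otimes\mathcal B$ is not reflexive. More precisely, if $E,F$ are separable, $(E,F)$ is bad, $v,h$ are admissible sequences for $E,F$, and $\mathcal A=\mathcal A_v$, $\mathcal B=\mathcal A_h$, then $\mathcal A\otimes\mathcal B$ is not WOT-closed, and
$$\mathcal A\otimes\mathcal B\subsetneq\operatorname{alg}\operatorname{Lat}(\mathcal A\otimes\mathcal B)=\overline{\mathcal A\otimes\mathcal B}^{\,WOT}=\operatorname{alg}(\operatorname{Lat}\mathcal A\otimes\operatorname{Lat}\mathcal B).\tag{7}$$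
Moreover there is one unital reflexive algebra $\mathcal C$ on a separable Hilbert space with $\mathcal C\otimes\mathcal C$ not reflexive.

*Proof.* By Facts 1 and 2 through Lemma 4(a), bad pairs of separable spaces exist. Let $S=S_v$, $T=S_h$.

**Step 1: non-reflexivity.** We put the two demands together. By Proposition 9 there is $A\in F(S,T)\setminus(S\otimes T)$, and by Proposition 8 $A\in\operatorname{Ref}(S\otimes T)$. By Lemma 3(b) with $\sigma$-weak closures, $\hat A\in\operatorname{alg}\operatorname{Lat}(\mathcal A\otimes\mathcal B)\setminus(\mathcal A\otimes\mathcal B)$.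

**Step 2: the equalities in (7).** We show that both middle terms equal $F(\mathcal A,\mathcal B)$, which by Lemma 1 is the last term. It is an $\operatorname{alg}$ of a lattice, so it is reflexive and WOT-closed. As it contains $\mathcal A\otimes\mathcal B$, it contains $\operatorname{alg}\operatorname{Lat}(\mathcal A\otimes\mathcal B)$ and the WOT-closure. Conversely, $F(\mathcal A,\mathcal B)=\mathcal A\otimes\mathcal B+\widehat{F(S,T)}$ by Lemma 3(c). Since $F(S,T)\subseteq\operatorname{Ref}(S\otimes T)$, Lemma 3(b) gives $\widehat{F(S,T)}\subseteq\operatorname{alg}\operatorname{Lat}(\mathcal A\otimes\mathcal B)$. Since $F(S,T)\subseteq\overline{S\otimes T}^{\,WOT}$ and $A\mapsto\hat A$ is WOT-continuous, $\widehat{F(S,T)}$ lies in the WOT-closure of $\mathcal A\otimes\mathcal B$. So both middle terms contain $F(\mathcal A,\mathcal B)$. In particular the WOT-closure is strictly larger than $\mathcal A\otimes\mathcal B$.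

**Step 3: a single algebra.** We combine the two algebras in a direct sum. Let $\mathcal C=\mathcal A\oplus\mathcal B$, with central projections $q_{\mathcal A},q_{\mathcal B}\in\mathcal C$. It is reflexive: an operator in $\operatorname{alg}\operatorname{Lat}\mathcal C$ leaves both summands invariant, so it is $X_1\oplus X_2$, and it leaves $L\oplus0$ and $0\oplus M$ invariant for $L\in\operatorname{Lat}\mathcal A$, $M\in\operatorname{Lat}\mathcal B$, so $X_1\in\mathcal A$ and $X_2\in\mathcal B$. Put $r=q_{\mathcal A}\otimes q_{\mathcal B}\in\mathcal C\otimes\mathcal C$. Compressing by $r$ is $\sigma$-weakly continuous and sends elementary tensors of $\mathcal C$ to elementary tensors $a\otimes b$, and every such $a\otimes b$ is obtained, so $r(\mathcal C\otimes\mathcal C)r=\mathcal A\otimes\mathcal B$ on the range of $r$. Let $B\in\operatorname{alg}\operatorname{Lat}(\mathcal A\otimes\mathcal B)\setminus(\mathcal A\otimes\mathcal B)$ and extend it by $0$ to $\tilde B$. Then $\tilde B=r\tilde Br\notin\mathcal C\otimes\mathcal C$. For $L\in\operatorname{Lat}(\mathcal C\otimes\mathcal C)$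 we have $rL\subseteq L$, so $rL=L\cap\operatorname{ran}r$ is closed and belongs to $\operatorname{Lat}(\mathcal A\otimes\mathcal B)$; hence $\tilde BL=BrL\subseteq rL\subseteq L$. So $\tilde B\in\operatorname{alg}\operatorname{Lat}(\mathcal C\otimes\mathcal C)$. $\square$

So the tensor product of reflexive algebras need not be reflexive.

## 8. Reflexivity of $\mathcal A_v\otimes\mathcal B$ and the approximation property of $E$

Within the family $\mathcal A_v$, AP is not only a source of examples; it is the exact obstruction.

**Theorem B.** Let $E$ be a separable Banach space with an admissible sequence $v$.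

(1) For a separable $F$ with admissible sequence $h$, the following are equivalent: $\mathcal A_v\otimes\mathcal A_h$ is reflexive; it is WOT-closed; it equals $\operatorname{alg}(\operatorname{Lat}\mathcal A_v\otimes\operatorname{Lat}\mathcal A_h)$; $(E,F)$ is good, i.e. $E\hat\otimes F\to E\otimes_\varepsilon F$ is injective.

(2) The following are equivalent:

- (i) $E$ has the approximation property;
- (ii) $\mathcal A_v\otimes\mathcal B=\operatorname{alg}(\operatorname{Lat}\mathcal A_v\otimes\operatorname{Lat}\mathcal B)$ for every reflexive $\mathcal B$ on any Hilbert space;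
- (iii) $\mathcal A_v\otimes\mathcal B$ is reflexive for every reflexive $\mathcal B$;
- (iv) $\mathcal A_v\otimes\mathcal A_h$ is reflexive for every separable $F$ and admissible $h$.

What has to be shown is that goodness forces $F(S_v,T)=S_v\otimes T$. We split an operator into its part over $J$, handled by truncation as for triangular matrices in Section 1, and its part over $\Phi(Z_v^\perp)$, where a separating normal functional would produce a bad pair.

**Lemma 10.** For any $\sigma$-weakly closed $T\subseteq B(\mathcal K)$, $F(J,T)=J\otimes T$ and $F(T,J)=T\otimes J$.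

*Proof.* Let $A\in F(T,J)$. Then $A_N=(1\otimes P_{\le N})A(1\otimes P_{\le N})\to A$ $\sigma$-weakly, and $A_N$ is a finite sum of terms $a\otimes E_{(k,p),(l,q)}$ with $a=(\mathrm{id}\otimes\omega_{e_{l,q},e_{k,p}})(A)\in T$. If $(k,l)\in\Delta$, then $\varphi(a)=\langle(\varphi\otimes\mathrm{id})(A)e_{l,q},e_{k,p}\rangle=0$ for all normal $\varphi$, because $(\varphi\otimes\mathrm{id})(A)\in J$; so $a=0$. The remaining matrix units lie in $J$, hence $A_N\in T\otimes J$ and $A\in T\otimes J$. The other case is symmetric. $\square$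

**The projection $\pi$.** For $X\in B(H)$ let
$$\pi(X)=\sum_kP_kXP_k+\sum_kP_kXP_{k+1}.$$
Each sum has pairwise orthogonal ranges and pairwise orthogonal initial spaces, so it converges strongly to an operator of norm at most $\|X\|$, and $\|\pi\|\le2$. The map $\pi$ is normal: $\omega_{\xi,\eta}\circ\pi=\sum_k\omega_{P_k\xi,P_k\eta}+\sum_k\omega_{P_{k+1}\xi,P_k\eta}$ is norm convergent, and general normal functionals are norm limits of sums of these. It keeps the blocks in $\Delta$ and deletes the others, so $\pi^2=\pi$, $\ker\pi=J$, and $\pi(\Phi(s)+j)=\Phi(s)$ for $j\in J$. Hence, for admissible $Z$,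
$$\Phi(Z^\perp)=S_Z\cap\{X:\pi(X)=X\}\ \text{ is }\sigma\text{-weakly closed}.\tag{8}$$
The same formula with $P_k\otimes1$ in place of $P_k$ defines a bounded normal map $\pi\otimes\mathrm{id}$ on $B(H\otimes\mathcal K)$, and
$$(\mathrm{id}\otimes\psi)\big((\pi\otimes\mathrm{id})(A)\big)=\pi\big((\mathrm{id}\otimes\psi)(A)\big),\qquad(\varphi\otimes\mathrm{id})\big((\pi\otimes\mathrm{id})(A)\big)=\big((\varphi\circ\pi)\otimes\mathrm{id}\big)(A),\tag{9}$$
as one sees on elementary tensors, extending by normality. The same applies to $\mathrm{id}\otimes\pi$.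

For $\sigma$-weakly closed $T\subseteq B(\mathcal K)$ let $T_\perp=\{\omega\in B(\mathcal K)_*:\omega|_T=0\}$ and $T_*=B(\mathcal K)_*/T_\perp$. Then $T=(T_*)^*$.

**Lemma 11.** Let $T\subseteq B(\mathcal K)$ be $\sigma$-weakly closed. If $(E,T_*)$ is good, then $F(S_v,T)=S_v\otimes T$.

*Proof.* Let $A\in F(S_v,T)$ and $A_1=(\pi\otimes\mathrm{id})(A)$.

**Step 1: remove the part over $J$.** By (9), the slices of $A_1$ lie in $\pi(S_v)=\Phi(Z_v^\perp)$ on one side and in $T$ on the other. The slices of $A-A_1$ lie in $\ker\pi=J$ and in $T$. So $A-A_1\in F(J,T)=J\otimes T\subseteq S_v\otimes T$ by Lemma 10, and it remains to show $A_1\in S_v\otimes T$.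

**Step 2: describe $A_1$ by a bounded operator $\Theta:E\to T$.** Let $\theta_p=(\omega_{e_{p,p},e_{p,p}}\otimes\mathrm{id})(A)\in T$, so $\|\theta_p\|\le\|A\|$. For $\psi\in B(\mathcal K)_*$ we have $(\mathrm{id}\otimes\psi)(A_1)=\Phi(s)$ with $s\in Z_v^\perp$. Since $\omega_{e_{p,p},e_{p,p}}\circ\pi=\omega_{e_{p,p},e_{p,p}}$, (6) and (9) give $s_p=\psi(\theta_p)$. So
$$(\mathrm{id}\otimes\psi)(A_1)=\Phi\big((\psi(\theta_p))_p\big),\qquad(\psi(\theta_p))_p\in Z_v^\perp.\tag{10}$$
The series $\sum_pD(\delta_p)\otimes\theta_p$ converges strongly with bounded partial sums, because the $D(\delta_p)$ are mutually orthogonal projections. Comparing slices with (10),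
$$A_1=\Big(\sum_pD(\delta_p)\otimes\theta_p\Big)\big((I+V)\otimes1\big).\tag{11}$$
For $c\in Z_v$, (10) gives $\psi\big(\sum c_p\theta_p\big)=0$ for every $\psi$, so $\sum c_p\theta_p=0$. As $Z_v=\ker q_v$, $\Theta(q_v(c))=\sum c_p\theta_p$ is well defined on $E$ with $\|\Theta\|\le2\|A\|$, and $\Theta v_p=\theta_p$.

**Step 3: a separating functional makes $(E,T_*)$ bad.** Suppose $A_1\notin S_v\otimes T$. Take a normal $\omega=\sum_j\omega_{\xi_j,\eta_j}$ that vanishes on $S_v\otimes T$ with $\omega(A_1)\ne0$. Put $\omega_p(b)=\omega\big(D(\delta_p)(I+V)\otimes b\big)$, $\xi_j'=((I+V)\otimes1)\xi_j$ and $R_p=D(\delta_p)\otimes1$. Then $\omega_p(b)=\sum_j\langle(1\otimes b)R_p\xi_j',R_p\eta_j\rangle$, so $\omega_p$ is normal with $\|\omega_p\|\le\sum_j\|R_p\xi_j'\|\|R_p\eta_j\|$, and Cauchy–Schwarz in $p$ gives $\sum_p\|\omega_p\|\le\sum_j\|\xi_j'\|\|\eta_j\|<\infty$. By (11) and normality, $\omega(A_1)=\sum_p\omega_p(\theta_p)$. Similarly, $\Phi(s)\otimes t=\sum_ps_pD(\delta_p)(I+V)\otimes t$ gives $0=\omega(\Phi(s)\otimes t)=\sum_ps_p\omega_p(t)$ for $s\in Z_v^\perp$,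 $t\in T$.

Let $f_p=\omega_p|_T\in T_*$. Then $\sum\|v_p\|\|f_p\|<\infty$. By (4), $\sum_p\phi(v_p)\,t(f_p)=0$ for all $\phi\in E^*$ and $t\in T=(T_*)^*$. The bounded bilinear form $(x,f)\mapsto f(\Theta x)$ on $E\times T_*$ gives $\sum_pf_p(\Theta v_p)=\sum_p\omega_p(\theta_p)=\omega(A_1)\ne0$. After scaling the form, $(E,T_*)$ is bad, a contradiction. $\square$

*Proof of Theorem B(1).* If $(E,F)$ is bad, the first three properties fail by Theorem A. Let $(E,F)$ be good, $S=S_v$, $T=S_h$ and $T_1=\Phi(Z_h^\perp)$, which is $\sigma$-weakly closed by (8).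

**Step 1: identify $(T_1)_*$ with $F$.** This allows us to use Lemma 11 for $T_1$. For $\omega\in B(H)_*$ put $\kappa(\omega)=\sum_q\omega\big(D(\delta_q)(I+V)\big)h_q\in F$. The coefficients satisfy $\sum_q\big|\omega(D(\delta_q)(I+V))\big|\le2\sum_j\|\xi_j\|\|\eta_j\|$ for $\omega=\sum_j\omega_{\xi_j,\eta_j}$, by Cauchy–Schwarz. Every $\omega$ has representations with $\sum_j\|\xi_j\|\|\eta_j\|$ arbitrarily close to (in fact equal to) $\|\omega\|$, so $\kappa$ is bounded. For $\tau\in F^*$ and $s=(\tau(h_q))_q$, normality gives $\omega(\Phi(s))=\tau(\kappa(\omega))$. By (4) the elements of $T_1$ are exactly these $\Phi(s)$, so $\kappa(\omega)=0$ if and only if $\omega\in(T_1)_\perp$. Moreover $\kappa$ is onto: if $f=q_h(d)$ with $d\in\ell^1$, then $\omega=\sum_qd_q\omega_{e_{q,q},e_{q,q}}$ has $\omega\big(D(\delta_q)(I+V)\big)=d_q$, so $\kappa(\omega)=f$. Thus $\kappa$ induces a bounded bijection $(T_1)_*\to F$, an isomorphism of Banach spaces by the open mapping theorem. Goodness is preserved by isomorphisms, so $(E,(T_1)_*)$ is good, and $F(S,T_1)=S\otimes T_1$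 by Lemma 11.

**Step 2: conclude.** For $A\in F(S,T)$ write $A=(\mathrm{id}\otimes\pi)(A)+\big(A-(\mathrm{id}\otimes\pi)(A)\big)$. By (9) for the second factor, the first term lies in $F(S,T_1)=S\otimes T_1$ and the second in $F(S,J)=S\otimes J$ (Lemma 10). Both are contained in $S\otimes T$, so $F(S,T)=S\otimes T$. Since $\widehat{S\otimes T}\subseteq\mathcal A_v\otimes\mathcal A_h$, Lemmas 3(c) and 1 give $\mathcal A_v\otimes\mathcal A_h=F(\mathcal A_v,\mathcal A_h)=\operatorname{alg}(\operatorname{Lat}\mathcal A_v\otimes\operatorname{Lat}\mathcal A_h)$, which is reflexive and WOT-closed. $\square$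

*Proof of Theorem B(2).* (i)⇒(ii): a reflexive $\mathcal B$ is $\sigma$-weakly closed, and by Lemma 4(b) $(E,\mathcal B_*)$ is good. So $F(S_v,\mathcal B)=S_v\otimes\mathcal B$ by Lemma 11, $F(\mathcal A_v,\mathcal B)=\mathcal A_v\otimes\mathcal B$ by Lemma 3(c), and Lemma 1 gives (ii). (ii)⇒(iii): an $\operatorname{alg}$ of a lattice is reflexive. (iii)⇒(iv): the algebras $\mathcal A_h$ are reflexive. (iv)⇒(i): if $E$ fails AP, Lemma 4(a) gives a separable $F$ with $(E,F)$ bad, and for any admissible $h$ for $F$, $\mathcal A_v\otimes\mathcal A_h$ is not reflexive by part (1). $\square$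

## 9. A tensor product whose weak-operator closure is not reflexive

In (7) the WOT-closure of $\mathcal A\otimes\mathcal B$ is reflexive. One might hope to save the guess by closing in the weak operator topology. This does not work.

**Theorem C.** There are unital reflexive algebras $\mathcal A,\mathcal B$ on separable Hilbert spaces such that even the WOT-closure of $\mathcal A\otimes\mathcal B$ is not reflexive.

By Proposition 8, two spaces of type $S_Z$ will not do: there no finite-rank functional separates. We need a functional of finite rank that separates, while none of rank one does. We shall use one of rank two, a difference of two vector functionals. So one of the two spaces has to carry two diagonal sequences $a,b$, of which only the difference $b-a$ is constrained to lie in $Z^\perp$.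

**The data.** Let $X$ be a separable Banach space failing AP, $v$ an admissible sequence for $X$, and $Z=Z_v$, so that $X^*$ is identified with $Z^\perp$ by $s_n=\phi(v_n)$. By Lemma 4(a) there is a separable $F$ with $(X,F)$ bad; let $x_n,f_n,\theta$ be as in (3). Write $x_n=q_v(c^n)$ with $\|c^n\|_1\le2\|x_n\|$ and put $\psi_m=\sum_nc^n_mf_n\in F$. Then $\sum_m\|\psi_m\|\le2\sum\|x_n\|\|f_n\|<\infty$, and rearranging (3) gives
$$\sum_n\phi(v_n)\tau(\psi_n)=0\quad\forall\phi\in X^*,\ \tau\in F^*,\qquad\sum_n\theta(v_n,\psi_n)=1.\tag{12}$$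
Choose a countable dense $\mathbb Q(i)$-linear subspace of $F$ that contains all $\psi_n/\|\psi_n\|$ with $\psi_n\ne0$, and let $h$ be an admissible sequence obtained from it. Then $\psi_n=\lambda_nh_{q(n)}$ with $\lambda_n=\|\psi_n\|$, $\sum\lambda_n<\infty$, for suitable indices $q(n)$ (take $q(n)=1$ if $\psi_n=0$). Let $T=S_h\subseteq B(H)$.

Let $(g_n)$ be a sequence in the unit ball of $Z$ with $[g_n]=Z$. On $\ell^2\oplus\ell^2$, with bases $(e_n^{(1)})$, $(e_n^{(2)})$, let
$$R=\left\{\begin{pmatrix}\operatorname{diag}(a)&\operatorname{diag}(c)\\A_{21}&\operatorname{diag}(b)\end{pmatrix}:a,b\in\ell^\infty,\ c_n=\sum_ma_mg_n(m)=\sum_mb_mg_n(m)\ \forall n,\ A_{21}\in B(\ell^2)\right\}.$$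
The condition forces $b-a\in Z^\perp$. As in the third example of Section 3, the upper right block is the bridge between the two diagonal blocks, and the lower left block is free.

**Lemma 12.** $R$ is reflexive.

*Proof.* We give rank-one equations $\langle Ax,y\rangle=0$ that cut out $R$. First, the off-diagonal entries of the blocks $(1,1)$, $(1,2)$, $(2,2)$ vanish; call the diagonals $a,c,b$. Next, for each $n$ take $y=(y_1,0)$ and $x=(x_1,-e_n/y_1(n))$ with
$$y_1(m)=|g_n(m)|^{1/2}+\delta_{mn},\qquad x_1(m)=g_n(m)/y_1(m)\quad(0\text{ if }g_n(m)=0).$$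
These lie in $\ell^2$, since $|x_1(m)|\le|g_n(m)|^{1/2}$. As $y$ has no second component, only the first row of $A$ enters, and $\langle Ax,y\rangle=\sum_ma_mg_n(m)-c_n$. Finally take $x=(0,x_2)$ and $y=(-e_n/x_2(n),y_2)$ with
$$x_2(m)=|g_n(m)|^{1/2}+\delta_{mn},\qquad y_2(m)=\overline{g_n(m)}/x_2(m)\quad(0\text{ if }g_n(m)=0).$$
Only the second column of $A$ enters, and $\langle Ax,y\rangle=-c_n+\sum_mb_mg_n(m)$. Since the $(2,1)$ block never enters, these equations together say exactly that $A\in R$. $\square$

**Lemma 13.** $F(R,T)$ is not contained in the WOT-closure of $R\otimes T$.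

*Proof.* Let $x^{(i)}=\sum_n\lambda_n^{1/2}e_n^{(i)}\otimes e_{q(n),q(n)}$, a vector because $\sum\lambda_n<\infty$, and put
$$\Psi(A)=\langle Ax^{(2)},x^{(2)}\rangle-\langle Ax^{(1)},x^{(1)}\rangle,$$
a WOT-continuous functional.

**Step 1: $\Psi$ vanishes on $R\otimes T$.** If $A\in F(R,T)$, the slices $(\mathrm{id}\otimes\omega_{\kappa,\kappa'})(A)$ lie in $R$ and have diagonal $(i,i)$ blocks, so $\langle A(e_n^{(i)}\otimes\kappa),e_m^{(i)}\otimes\kappa'\rangle=0$ for $n\ne m$. Writing $\varepsilon_n^{(i)}=e_n^{(i)}\otimes e_{q(n),q(n)}$, only the diagonal terms survive: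
$$\Psi(A)=\sum_n\lambda_n\Big(\big\langle A\varepsilon_n^{(2)},\varepsilon_n^{(2)}\big\rangle-\big\langle A\varepsilon_n^{(1)},\varepsilon_n^{(1)}\big\rangle\Big).\tag{13}$$
For $A=r\otimes t$ with $r\in R$ having diagonals $a,b$ and $t\in\Phi\big((\tau(h_q))_q\big)+J$, $\tau\in F^*$, this is $\sum_n\lambda_n(b_n-a_n)\tau(h_{q(n)})=\sum_n(b_n-a_n)\tau(\psi_n)$. Since $b-a\in Z^\perp$ is of the form $(\phi(v_n))_n$, it is $0$ by (12). By continuity $\Psi=0$ on the WOT-closure of $R\otimes T$.

**Step 2: an element of $F(R,T)$ with $\Psi=1$.** Put $\theta_n=(\theta(v_n,h_q))_q\in Z_h^\perp$, and let $A_\theta$ have $(2,2)$ block $e_n\otimes\kappa\mapsto e_n\otimes\Phi(\theta_n)\kappa$ and other blocks $0$. It is bounded, since $\|\Phi(\theta_n)\|\le2\|\theta\|$. For $g\in Z$, $\sum_ng(n)\theta_n=\big(\theta(\sum_ng(n)v_n,h_q)\big)_q=0$, so $\sum_ng(n)\Phi(\theta_n)=0$. Hence a slice $(\mathrm{id}\otimes\psi)(A_\theta)$ has $a=c=0$, zero $(2,1)$ block and $b_n=\psi(\Phi(\theta_n))$ with $b\in Z^\perp$; it lies in $R$. A slice $(\omega_{\xi,\eta}\otimes\mathrm{id})(A_\theta)$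 is the absolutely convergent sum $\sum_n\xi_2(n)\overline{\eta_2(n)}\Phi(\theta_n)\in T$, and norm limits of sums cover all normal functionals. So $A_\theta\in F(R,T)$. By (13), $\Psi(A_\theta)=\sum_n\lambda_n\theta(v_n,h_{q(n)})=\sum_n\theta(v_n,\psi_n)=1$. $\square$

**Lemma 14.** $F(R,T)\subseteq\operatorname{Ref}(R\otimes T)$.

*Proof.* Let $A\in F(R,T)$, and let $x,y$ satisfy $\langle Bx,y\rangle=0$ for all $B\in R\otimes T$. By (2) we must show $\langle Ax,y\rangle=0$. Write $x=(x_1,x_2)$ with $x_i=\sum_ne_n\otimes x_{in}$, $x_{in}\in H$, and similarly $y$.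

**Step 1: the blocks of $A$.** We translate $A\in F(R,T)$ into entries. Every entry $(\omega_{e_n^{(j)},e_m^{(i)}}\otimes\mathrm{id})(A)$ lies in $T$. As the slices $(\mathrm{id}\otimes\psi)(A)$ lie in $R$, the blocks $(1,1)$, $(1,2)$, $(2,2)$ are diagonal, with entries $\alpha_n,\gamma_n,\beta_n\in T$ of norm at most $\|A\|$; let $\tau_{ij}\in T$ be the entries of the $(2,1)$ block. Applying normal $\psi$ and using the definition of $R$, $\gamma_n=\sum_mg_n(m)\alpha_m=\sum_mg_n(m)\beta_m$. Put $\sigma_m=\beta_m-\alpha_m\in T$. Then $\sum_mg_n(m)\sigma_m=0$ for all $n$, and since $[g_n]=Z$ and $\|\sigma_m\|\le2\|A\|$,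
$$\sum_mg(m)\sigma_m=0\qquad\forall g\in Z.\tag{14}$$

**Step 2: what orthogonality to $R\otimes T$ says.** We test on three kinds of elements $r\otimes t$, with $t\in T$ arbitrary. Taking for $r$ a matrix unit in the $(2,1)$ block,
$$\langle tx_{1j},y_{2i}\rangle=0\qquad\text{for all }i,j.\tag{15}$$
Taking $a=b=\delta_m$ and $A_{21}=0$, so that $c_n=g_n(m)$,
$$\mu_m(t)=0,\qquad\mu_m=\omega_{x_{1m},y_{1m}}+\sum_ng_n(m)\,\omega_{x_{2n},y_{1n}}+\omega_{x_{2m},y_{2m}}.\tag{16}$$
Taking $a=0$, $b=s\in Z^\perp$ and $A_{21}=0$, so that $c=0$,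
$$\sum_ns_n\langle tx_{2n},y_{2n}\rangle=0\qquad\text{for all }s\in Z^\perp.\tag{17}$$

**Step 3: reduction to one sum.** Expanding by blocks, with $\beta_m=\alpha_m+\sigma_m$ and $\gamma_n=\sum_mg_n(m)\alpha_m$,
$$\langle Ax,y\rangle=\sum_i\sum_j\langle\tau_{ij}x_{1j},y_{2i}\rangle+\sum_m\mu_m(\alpha_m)+\Lambda,\qquad\Lambda=\sum_n\langle\sigma_nx_{2n},y_{2n}\rangle.$$
The double series coming from $\gamma_n$ converges absolutely, since $\sum_m|g_n(m)|\le1$ and $\sum_n\|x_{2n}\|\|y_{1n}\|<\infty$. The first term vanishes by (15) and the second by (16), since $\tau_{ij},\alpha_m\in T$. It remains to show that $\Lambda=0$. The free block, through (15), leaves two cases.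

**Step 4: the case $x_1=0$.** Here the bridge does the work. Put $t=\sigma_m$ in (16) and sum over $m$ (absolute convergence as in Step 3):
$$\Lambda=\sum_m\omega_{x_{2m},y_{2m}}(\sigma_m)=-\sum_n\omega_{x_{2n},y_{1n}}\Big(\sum_mg_n(m)\sigma_m\Big)=0$$
by (14).

**Step 5: the case $x_{1j}\ne0$ for some $j$; finiteness of $y_2$.** Let $x_{1j}$ have a nonzero $e_{l_0,q_0}$-coordinate. For $k\notin\{l_0,l_0-1\}$ the unit $E_{(k,p),(l_0,q_0)}$ lies in $J\subseteq T$, so (15) says that the $e_{k,p}$-coordinate of every $y_{2i}$ vanishes. With $N=l_0$ and $P=P_{\le N}$ we get $y_{2i}\in PH$ for all $i$. Let $Q=P_{\le N+1}$ and $Q^\perp=I-Q$. We split $\Lambda$ according to $I=Q+Q^\perp$ on the side of $x_2$.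

**Step 6: the infinite part, over $Q^\perp$.** Let $k\le N$ and $l\ge N+2$. Then $E_{(k,p),(l,q)}\in J\subseteq T$, and (17) says that the $\ell^1$-sequence $z_n=\langle x_{2n},e_{l,q}\rangle\langle e_{k,p},y_{2n}\rangle$ is annihilated by $Z^\perp$. As $Z$ is closed, $z\in Z$. Hence $\sum_nz_n\langle\sigma_ne_{l,q},e_{k,p}\rangle=0$ by (14), and $\sum_ns_nz_n\langle te_{l,q},e_{k,p}\rangle=0$ for $s\in Z^\perp$, $t\in T$. Sum over $k\le N$, $p$, and over $N+2\le l\le L$, $q$. The first relation becomes $\sum_n\langle P\sigma_n(P_{\le L}-Q)x_{2n},y_{2n}\rangle=0$, and the second is similar. Letting $L\to\infty$, by dominated convergence in $n$ (with a constant multiple of $\|x_{2n}\|\|y_{2n}\|$ as dominant),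
$$\sum_n\langle P\sigma_nQ^\perp x_{2n},y_{2n}\rangle=0,\qquad\sum_ns_n\langle PtQ^\perp x_{2n},y_{2n}\rangle=0\quad(s\in Z^\perp,\ t\in T).\tag{18}$$

**Step 7: the finite part, over $Q$.** Since $y_{2n}=Py_{2n}$, subtracting the second relation in (18) from (17) gives
$$\sum_ns_n\langle PtQx_{2n},y_{2n}\rangle=0\qquad(s\in Z^\perp,\ t\in T).\tag{19}$$
The space $PTQ$ is finite dimensional. Let $t_1',\dots,t_d'$ be a basis with dual functionals $f_1,\dots,f_d$ on $PTQ$, and put $s_n^i=f_i(P\sigma_nQ)$, so that $s^i\in\ell^\infty$ and $P\sigma_nQ=\sum_is_n^it_i'$. For $g\in Z$, $\sum_ng(n)s_n^i=f_i\big(P\sum_ng(n)\sigma_nQ\big)=0$ by (14), so $s^i\in Z^\perp$. Each $t_i'$ is of the form $PtQ$ with $t\in T$, so (19) gives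
$$\sum_n\langle P\sigma_nQx_{2n},y_{2n}\rangle=\sum_i\sum_ns_n^i\langle t_i'x_{2n},y_{2n}\rangle=0.$$
Adding the first relation in (18) and using $y_{2n}=Py_{2n}$, we get $\Lambda=0$. $\square$

*Proof of Theorem C.* Let $\mathcal A=\mathcal A_R$ and $\mathcal B=\mathcal A_T$. By Lemmas 12, 5, 7 and 3(a) they are unital reflexive algebras on separable Hilbert spaces. Let $\mathcal W$ be the WOT-closure of $R\otimes T$, which is also the WOT-closure of $\operatorname{span}\{r\otimes t\}$. By Lemmas 13 and 14 there is $A\in F(R,T)\subseteq\operatorname{Ref}(R\otimes T)\subseteq\operatorname{Ref}\mathcal W$ with $A\notin\mathcal W$. By the WOT version of Lemma 3(b), $\hat A$ belongs to $\operatorname{alg}\operatorname{Lat}$ of the WOT-closure of $\mathcal A\otimes\mathcal B$ but not to that WOT-closure. $\square$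

Since $\operatorname{Lat}$ does not change when one passes to the WOT-closure, $\hat A$ also lies in $\operatorname{alg}\operatorname{Lat}(\mathcal A\otimes\mathcal B)$, and so $\mathcal A\otimes\mathcal B$ in Theorem C is not reflexive either.
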